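\title{Coding strategies in the weakly monotonic game on a free ideal}

\begin{abstract}
In the weakly monotonic game on a free ideal $J$, player ONE builds an increasing sequence of countable unions of members of $J$, and player TWO tries to cover them with members of $J$, one per inning. A coding strategy of TWO depends only on TWO's previous move and ONE's current move. We prove in ZFC that TWO has a winning coding strategy for every free ideal on every infinite set, in particular on a set of cardinality $\aleph_{\omega_1}$. The strategy covers every point that ONE plays infinitely often, whether or not ONE plays monotonically; covering every point played once is impossible in general. The proof combines a descent on cardinality with a bounding lemma from pcf theory, which we prove in full.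
\end{abstract}

\section{The game and the results}\label{sec:intro}

Let $X$ be an infinite set. A \emph{free ideal} on $X$ is a family $J$ of subsets of $X$ that is closed under subsets and finite unions, contains every finite subset of $X$, and does not contain $X$. Its \emph{$\sigma$-completion} $\langle J\rangle$ is the family of all subsets of $X$ that are contained in the union of countably many members of $J$. Since $J$ is closed under subsets, each $V\in\langle J\rangle$ is itself such a union, and we fix once and for all sets $V^j\in J$ with $V=\bigcup_{j<\omega}V^j$. The basic example is the ideal $[X]^{<\omega}$ of finite subsets of $X$, whose $\sigma$-completion consists of the countable subsets.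

The \emph{weakly monotonic game} $\mathrm{WMG}(J)$ has one inning for each positive integer $n$. In inning $n$, ONE chooses $O_n\in\langle J\rangle$ and TWO responds with $T_n\in J$. ONE must play so that $O_n\subseteq O_{n+1}$ for all $n$. TWO wins if $\bigcup_n O_n\subseteq\bigcup_n T_n$; otherwise ONE wins.

If TWO remembers the whole play, there is nothing to prove: the moves $T_n=\bigcup_{1\le i\le n,\,j\le n}O_i^j$ cover every $O_i$, even when ONE ignores the monotonicity rule. The game measures how much memory TWO needs. A \emph{coding strategy} is a function $F$ with values in $J$ that TWO follows by playing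
\[
T_1=F(O_1),\qquad T_{n+1}=F(T_n,O_{n+1}).
\]
Whatever TWO wants to remember must be written into the set $T_n$, which at the same time has to do its share of the covering.

A move of TWO is one of $|J|$ sets, so it carries at most one of $|J|$ messages. The natural message names a member of $\langle J\rangle$ that contains ONE's move. This requires a family of at most $|J|$ sets in $\langle J\rangle$ such that every member of $\langle J\rangle$ is contained in one of them; the least size of such a family is denoted by $\operatorname{cof}(\langle J\rangle,\subseteq)$. The inequality $\operatorname{cof}(\langle J\rangle,\subseteq)\le|J|$ fails already for the finite subsets of $\omega_\omega$, so counting suggests that the answer could depend on cardinal arithmetic at singular cardinals. On the other side, the monotonicity rule forces ONE to repeat each point forever, so TWO need not catch a point the first time it appears.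

Two partial results are known. Under the Generalized Continuum Hypothesis ($2^\kappa=\kappa^+$ for every infinite cardinal $\kappa$), TWO has a winning coding strategy in $\mathrm{WMG}(J)$ for every free ideal $J$. In ZFC alone, the same holds for every free ideal on a set of cardinality less than $\aleph_{\omega_1}$. The following question is posed in \cite{games}, as an unresolved instance of the conjecture that TWO has a winning coding strategy for every free ideal: \emph{if $|X|=\aleph_{\omega_1}$, does TWO have a winning coding strategy in $\mathrm{WMG}(J)$ for every free ideal $J$ on $X$?} The question is asked in ZFC, with no hypothesis on cardinal arithmetic. We prove the full conjecture in ZFC, in a form that isolates what monotonicity contributes.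

\begin{theorem}\label{thm:main}
Let $J$ be a free ideal on an infinite set $X$. There is a coding strategy $F$ such that for every sequence $O_1,O_2,\dots$ of members of $\langle J\rangle$, monotone or not, the responses $T_1=F(O_1)$, $T_{n+1}=F(T_n,O_{n+1})$ satisfy
\[
\bigcap_m\bigcup_{n\ge m}O_n\subseteq\bigcup_n T_n .
\]
\end{theorem}

The left side is the set of points that ONE plays infinitely often. For an increasing sequence it equals $\bigcup_nO_n$, which gives the answer to the question.

\begin{corollary}\label{cor:wmg}
For every free ideal $J$, TWO has a winning coding strategy in $\mathrm{WMG}(J)$. In particular this holds for every free ideal on a set of cardinality $\aleph_{\omega_1}$.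
\end{corollary}

Points played infinitely often cannot be replaced by points played at least once.

\begin{proposition}\label{prop:sharp}
If a coding strategy guarantees $\bigcup_nO_n\subseteq\bigcup_nT_n$ for all sequences $O_1,O_2,\dots$ in $\langle J\rangle$, then $\operatorname{cof}(\langle J\rangle,\subseteq)\le|J|$. This inequality fails for $J=[\omega_\omega]^{<\omega}$.
\end{proposition}

Section~\ref{sec:memory} turns a coding strategy into a memory with $|J|$ states and proves Proposition~\ref{prop:sharp}. Section~\ref{sec:finite} proves Theorem~\ref{thm:main} for the ideals $[X]^{<\omega}$, where the descent on cardinality appears without technicalities, and locates the obstacle for general ideals. The obstacle is removed in Section~\ref{sec:pcf} by a lemma of Shelah's pcf theory. Sections~\ref{sec:records} and~\ref{sec:capture} carry out the general proof.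

We work in ZFC. Cardinals are initial ordinals, regular cardinals are infinite, and $\operatorname{cf}\kappa$ is the least length of an increasing sequence cofinal in $\kappa$; it is a regular cardinal when $\kappa$ is infinite. We use constantly that fewer than $\mu$ ordinals below a regular cardinal $\mu$ have supremum below $\mu$.

\section{TWO's moves as memory}\label{sec:memory}

TWO wants to play a set that contains a prescribed $A\in J$ and also encodes a message, so $A$ must have many supersets in $J$. Call $J$ \emph{homogeneous} if
\begin{equation}\label{eq:hom}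
|\{B\in J:A\subseteq B\}|=|J|\qquad\text{for all }A\in J .
\end{equation}
The map $B\mapsto B\setminus A$ is a bijection from $\{B\in J:A\subseteq B\}$ onto $J\cap\mathcal P(X\setminus A)$, with inverse $C\mapsto C\cup A$. Hence $[X]^{<\omega}$ is homogeneous, both sides of \eqref{eq:hom} being $|X|$. Not every free ideal is: on $X=\omega\times\{0,1\}$, the ideal of sets that meet $\omega\times\{1\}$ in a finite set has size $2^{\aleph_0}$, while $\omega\times\{0\}$ has only countably many supersets in it. Discarding one member of the ideal repairs this.

\begin{lemma}\label{lem:reduction}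
If Theorem~\ref{thm:main} holds for all homogeneous free ideals, then it holds for all free ideals.
\end{lemma}

\begin{proof}
Choose $A_0\in J$ that minimizes the cardinal $|J\cap\mathcal P(X\setminus A_0)|$, and put $X_0=X\setminus A_0$ and $J_0=J\cap\mathcal P(X_0)$. Since $X=A_0\cup X_0\notin J$, we have $X_0\notin J$. Therefore $X_0$ is infinite and $J_0$ is a free ideal on $X_0$; this is the only use of the hypothesis $X\notin J$. For $A\in J_0$, minimality gives
\[
|\{B\in J_0:A\subseteq B\}|=|J\cap\mathcal P(X\setminus(A_0\cup A))|\ge|J\cap\mathcal P(X\setminus A_0)|=|J_0|,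
\]
so $J_0$ is homogeneous. Let $F_0$ be as in Theorem~\ref{thm:main} for $J_0$, and define
\[
F(O)=A_0\cup F_0(O\cap X_0),\qquad F(T,O)=A_0\cup F_0(T\setminus A_0,\,O\cap X_0).
\]
The values of $F_0$ are subsets of $X_0$, so by induction the sets $T_n\setminus A_0$ are the $F_0$-responses to the sequence $O_n\cap X_0\in\langle J_0\rangle$. A point played infinitely often lies in $A_0\subseteq T_1$, or else it lies in infinitely many $O_n\cap X_0$ and hence in some $T_n\setminus A_0$.
\end{proof}

For a homogeneous ideal, TWO may behave as a player who writes one record per inning, taken from a fixed set of size $|J|$, can reread all earlier records, and covers a member of $\langle J\rangle$ named by each record. We write $M^{<\omega}$ for the set of finite sequences from $M$.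

\begin{lemma}\label{lem:memory}
Let $J$ be a homogeneous free ideal, $M$ a set with $|M|\le|J|$, and let $G:M^{<\omega}\times\langle J\rangle\to M$ and $W:M\to\langle J\rangle$ be functions. There is a coding strategy $F$ such that for every sequence $O_1,O_2,\dots$ in $\langle J\rangle$, with records $p_n=G((p_1,\dots,p_{n-1}),O_n)$, the responses satisfy $\bigcup_nW(p_n)\subseteq\bigcup_nT_n$.
\end{lemma}

\begin{proof}
Let $\lambda=|J|$, an infinite cardinal. For $s=(p_1,\dots,p_n)\in M^{<\omega}$ put $Z(s)=\bigcup_{1\le i\le n,\,j\le n}W(p_i)^j$, a finite union of members of $J$. Enumerate $M^{<\omega}$ without repetition as $\{s_\xi:\xi<\kappa\}$ with $\kappa\le\lambda$. By recursion on $\xi$ choose $E(s_\xi)\in J$ with $E(s_\xi)\supseteq Z(s_\xi)$ and $E(s_\xi)\ne E(s_\eta)$ for $\eta<\xi$; this is possible because fewer than $\lambda$ sets have been used, while $Z(s_\xi)$ has $\lambda$ supersets in $J$ by \eqref{eq:hom}. The map $E$ is injective. Let $c(T)=s$ if $T=E(s)$, and let $c(T)$ be the empty sequence $\emptyset$ if $T\in J$ is not a value of $E$. Define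
\[
F(O)=E\bigl((G(\emptyset,O))\bigr),\qquad F(T,O)=E\bigl(c(T)^\frown G(c(T),O)\bigr),
\]
where $s^\frown p$ is $s$ extended by $p$. By induction $T_n=E((p_1,\dots,p_n))$, so $T_n\supseteq W(p_i)^j$ whenever $n\ge\max(i,j)$.
\end{proof}

\begin{example}\label{ex:cof}
Let $J$ be homogeneous with $\operatorname{cof}(\langle J\rangle,\subseteq)\le|J|$. Take for $M$ a cofinal subfamily of $\langle J\rangle$ of size at most $|J|$, let $G(s,O)$ be a member of $M$ containing $O$, and let $W$ be the identity. Then TWO covers every point that ONE ever plays. For $J=[\omega_1]^{<\omega}$ one can take $M=\omega_1$: TWO records a countable ordinal that contains $O_n$.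
\end{example}

Proposition~\ref{prop:sharp} says that the hypothesis on the cofinality in this example cannot be dropped.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $F$ be such a strategy. For $T\in J$ let $U(T)=\bigcup_nT_n\in\langle J\rangle$, where $T_1=T$ and $T_{n+1}=F(T_n,\emptyset)$. If ONE plays $O,\emptyset,\emptyset,\dots$, then TWO's moves have union $U(F(O))$, so $O\subseteq U(F(O))$. Thus $\{U(T):T\in J\}$ is cofinal in $\langle J\rangle$ and has size at most $|J|$.

Let $J=[\omega_\omega]^{<\omega}$, so that $|J|=\aleph_\omega$ and $\langle J\rangle$ consists of the countable subsets of $\omega_\omega$. Let $C_\xi$, $\xi<\omega_\omega$, be countable sets. The union $\bigcup_{\xi<\omega_n}C_\xi$ has size at most $\aleph_n$, so we can pick $x_n\in\omega_\omega$ outside it. If $\xi<\omega_n$ then $x_n\notin C_\xi$; hence $\{x_n:n<\omega\}\in\langle J\rangle$ is contained in no $C_\xi$, and $\operatorname{cof}(\langle J\rangle,\subseteq)>|J|$.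
\end{proof}

\section{Descent on cardinality: the ideal of finite sets}\label{sec:finite}

Since TWO cannot name a cover of $O_n$ in one record, TWO will instead locate the points of $O_n$ in smaller and smaller sets. For each infinite set $D\subseteq X$ fix a bijection $\varphi_D:D\to|D|$ and an increasing sequence $(\delta_j)_{j<\operatorname{cf}|D|}$ cofinal in $|D|$, and put
\[
D[j]=\{x\in D:\varphi_D(x)<\delta_j\}\quad(j<\operatorname{cf}|D|),\qquad \ell_D(x)=\min\{j:x\in D[j]\}\quad(x\in D).
\]
We call $(D[j])_j$ the \emph{filtration} of $D$ and $\ell_D(x)$ the \emph{level} of $x$. The sets $D[j]$ increase with $j$ and have union $D$; we have $x\in D[j]$ if and only if $\ell_D(x)\le j$; and $|D[j]|\le|\delta_j|<|D|$.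

\begin{example}\label{ex:finite}
We prove Theorem~\ref{thm:main} for $J=[X]^{<\omega}$, where $X$ is any infinite set. Here $|J|=|X|$ and ONE plays countable sets. Let $\mathcal K$ be the family of all sets $X[j_1][j_2]\cdots[j_r]$, $r\ge0$. Each index is an ordinal below $|X|$, so $|\mathcal K|\le|J|$. The records are finite subsets $S_n$ of $\mathcal K$. Put $S_0=\{X\}$, and let $S_n$ consist of the members of $S_{n-1}$ together with the following sets, for each uncountable $D\in S_{n-1}$.
\begin{itemize}
\item \emph{Branching.} If $\operatorname{cf}|D|=\omega$, add $D[j]$ for all $j\le n$.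
\item \emph{Cutting.} If $\operatorname{cf}|D|>\omega$, add $D[h]$ for $h=\sup\{\ell_D(x):x\in O_n\cap D\}$. This ordinal is below $\operatorname{cf}|D|$ because $O_n$ is countable, and $O_n\cap D\subseteq D[h]$.
\end{itemize}
Let $W(S)$ be the union of the countable members of $S$. The record $S_n$ is computed from the earlier records, their number, and $O_n$, so Lemma~\ref{lem:memory} applies.

Let $x$ lie in infinitely many $O_n$. Among the sets $D\in\bigcup_nS_n$ that contain $x$, of which $X$ is one, choose $D$ of least cardinality. If $D$ is uncountable and $\operatorname{cf}|D|=\omega$, then $D[\ell_D(x)]\in S_n$ for large $n$. If $\operatorname{cf}|D|>\omega$, take $n$ with $D\in S_{n-1}$ and $x\in O_n$; the set cut from $D$ in inning $n$ contains $x$. Both cases produce a smaller set containing $x$. So $D$ is countable and $x\in W(S_n)$ for some $n$.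

For $X=\omega_\omega$ with $X[j]=\omega_j$, the set $\omega_j$ ($j\ge1$) enters the record in inning $j$. From then on, each time ONE plays a point $x\in\omega_j$, TWO locates it in a set of smaller cardinality, unless it already lies in a recorded countable set; after at most $j$ further appearances $x$ is caught. A record handles only finitely many of the $\omega_j$, and this is why it fits into the memory.
\end{example}

Three things change for a general ideal, where ONE may play uncountable sets. Let $\lambda=|J|$ and let $\nu$ be the largest of $\omega$ and the sizes of the sets played so far.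

First, cutting $D$ requires $\operatorname{cf}|D|>\nu$, so the descent stops at sets of size at most $\nu$, and these need not belong to $\langle J\rangle$. TWO will record traces of $O_n$ on them instead.

Second, if $\omega<\operatorname{cf}|D|\le\nu<|D|$, then $D$ must branch into uncountably many sets $D[j]$, which cannot be listed finitely many at a time. TWO will split them into countably many families and list the families. So the objects to be branched and cut are families $\mathcal D$ of sets.

Third, to cut all members of a family $\mathcal D$ at once, TWO needs a function $h$ with $h(\mu)<\mu$, defined on the set $a$ of cofinalities $\mu=\operatorname{cf}|D|$, that bounds the levels of the points of $O_n$. TWO can name only $\lambda$ such functions, and $\lambda$ functions need not bound all others. Take $X=\omega_{\omega_1}$ with $X[j]=\omega_{j+1}$, $\nu=\aleph_1$ and $\lambda=\aleph_{\omega_1}$. Branching $X$ leads to $a=\{\aleph_{\alpha+1}:1\le\alpha<\omega_1\}$. Given a family $\mathcal G$ of $\lambda$ functions, write $\mathcal G=\bigcup_\alpha\mathcal G_\alpha$ with $|\mathcal G_\alpha|\le\aleph_\alpha$ for $1\le\alpha<\omega_1$;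 then $g(\aleph_{\alpha+1})=\sup\{f(\aleph_{\alpha+1})+1:f\in\mathcal G_\alpha\}<\aleph_{\alpha+1}$ defines a function that lies below no member of $\mathcal G$.

The third difficulty is the real one. The way out uses that $O_n$ is a countable union of sets $A\in J$ and that there are only $\lambda$ such sets $A$. The next section provides a single function $g^*$ that bounds the levels of every $A\in J$ outside an exceptional set of coordinates $c\subseteq a$ on which $\lambda$ functions do suffice. For $O_n$ there are countably many exceptional sets, and TWO treats them finitely many at a time, just as the sets $\omega_j$ above.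

\section{A bounding lemma for products of regular cardinals}\label{sec:pcf}

For a set $b$ of regular cardinals, $\prod b$ is the set of functions $f$ on $b$ with $f(\mu)<\mu$ for all $\mu\in b$. We order it pointwise and write $\{f>g\}$ for $\{\mu\in b:f(\mu)>g(\mu)\}$, and likewise for other relations. A family $\mathcal G\subseteq\prod b$ is \emph{cofinal} if every $g\in\prod b$ satisfies $g\le f$ for some $f\in\mathcal G$, and $\operatorname{cf}(\prod b)$ is the least size of a cofinal family.

\begin{lemma}\label{lem:pcf}
Let $\nu,\lambda$ be infinite cardinals and $a$ a set of regular cardinals with $|a|\le\nu$ and $\nu<\mu\le\lambda$ for all $\mu\in a$. Let $I=\{c\subseteq a:\operatorname{cf}(\prod c)\le\lambda\}$.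
\begin{itemize}
\item[(i)] $I$ is closed under subsets and finite unions and contains all finite subsets of $a$.
\item[(ii)] For every $\mathcal F\subseteq\prod a$ with $|\mathcal F|\le\lambda$ there is $g^*\in\prod a$ with $\{f>g^*\}\in I$ for all $f\in\mathcal F$.
\end{itemize}
\end{lemma}

To see what (ii) says, take $\nu=\omega$, $\lambda=\aleph_\omega$, $a=\{\aleph_{n+1}:n<\omega\}$. Write $\mathcal F$ as an increasing union of sets $\mathcal F_n$ with $|\mathcal F_n|\le\aleph_n$ and put $g^*(\aleph_{n+1})=\sup\{f(\aleph_{n+1}):f\in\mathcal F_n\}$; then each $\{f>g^*\}$ is finite. For the uncountable set $a$ of Section~\ref{sec:finite} the same diagonal argument makes each $\{f>g^*\}$ a bounded subset of $a$, but it does not tell us whether such a set is in $I$. The proof therefore replaces $I$ by an ideal defined through ultrafilters, where the order on the product becomes linear, and returns to $I$ by a compactness argument.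

\subsection*{Ultrafilters} An ultrafilter $D$ on $b$ is a family of subsets of $b$, closed under supersets and finite intersections, that contains exactly one of $c$ and $b\setminus c$ for each $c\subseteq b$. Every family of subsets of $b$ whose finite subfamilies have nonempty intersection is contained in an ultrafilter. Write $f\le_Dg$ if $\{f\le g\}\in D$ and $f<_Dg$ if $\{f<g\}\in D$. For all $f,g$ exactly one of $f\le_Dg$ and $g<_Df$ holds, and $f<_Df+1$. So $\le_D$ induces a linear order $\prod b/D$ without last element, and its cofinality $\operatorname{cf}(\prod b/D)$, the least size of a $\le_D$-cofinal family, is a regular cardinal. By linearity: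
\begin{itemize}
\item[(U)] If $\mathcal F\subseteq\prod b$ is not $\le_D$-cofinal, for instance if $|\mathcal F|<\operatorname{cf}(\prod b/D)$, then there is $h\in\prod b$ with $f<_Dh$ for all $f\in\mathcal F$.
\end{itemize}
Indeed, any $h$ that satisfies $h\le_Df$ for no $f\in\mathcal F$ works.

In Lemmas~\ref{lem:directed}--\ref{lem:compact}, $\nu$ is an infinite cardinal and $b$ is a nonempty set of regular cardinals with $|b|\le\nu$ and $\min b>\nu^+$. These hypotheses enter through two facts.
\begin{itemize}
\item[(P1)] The pointwise supremum of fewer than $\min b$ members of $\prod b$, in particular of $\nu^+$ members, belongs to $\prod b$.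
\item[(P2)] There is no monotone sequence $(b^\alpha)_{\alpha<\nu^+}$ of subsets of $b$ with $b^\alpha\ne b^{\alpha+1}$ for all $\alpha$, because the differences of consecutive terms would be $\nu^+$ disjoint nonempty subsets of $b$.
\end{itemize}
For a cardinal $\theta$ let
\[
\mathcal I_\theta[b]=\{c\subseteq b:\operatorname{cf}(\textstyle\prod b/D)<\theta\text{ for every ultrafilter }D\text{ on }b\text{ with }c\in D\}.
\]
This family contains $\emptyset$ and is closed under subsets, and it is closed under finite unions because $c\cup c'\in D$ implies $c\in D$ or $c'\in D$. It may contain $b$. For $\mathcal I=\mathcal I_\theta[b]$ write $f\le_{\mathcal I}g$ if $\{f>g\}\in\mathcal I$; this relation is reflexive and transitive. If $\operatorname{cf}(\prod b/D)\ge\theta$, then $D\cap\mathcal I=\emptyset$, so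
\begin{equation}\label{eq:ItoD}
\operatorname{cf}(\textstyle\prod b/D)\ge\theta\ \text{ and }\ f\le_{\mathcal I}g\quad\text{imply}\quad f\le_Dg .
\end{equation}

The next two proofs share one pattern. If the conclusion fails, then at each of $\nu^+$ stages some ultrafilter witnesses the failure of the current candidate; we repair the candidate at that ultrafilter, and the repair changes a subset of $b$, contradicting (P2).

\begin{lemma}\label{lem:directed}
Let $\theta$ be a cardinal and $\mathcal I=\mathcal I_\theta[b]$. Every $\mathcal F\subseteq\prod b$ with $|\mathcal F|<\theta$ has a $\le_{\mathcal I}$-upper bound in $\prod b$.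
\end{lemma}

\begin{proof}
We use induction on $\tau=|\mathcal F|$. If $\tau<\min b$, take the pointwise supremum, by (P1). If $\tau\ge\min b$ is singular, split $\mathcal F$ into $\operatorname{cf}\tau$ pieces of size less than $\tau$, bound each piece, and then bound the $\operatorname{cf}\tau<\tau$ bounds.

Let $\tau\ge\min b$ be regular; then $\tau>\nu^+$. Write $\mathcal F=\{e_\xi:\xi<\tau\}$ and, by the induction hypothesis, choose recursively a $\le_{\mathcal I}$-upper bound $f_\xi$ of $\{e_\xi\}\cup\{f_\eta:\eta<\xi\}$. The sequence $(f_\xi)_{\xi<\tau}$ is $\le_{\mathcal I}$-increasing, and its upper bounds bound $\mathcal F$. Suppose it has none. We build $g_\alpha\in\prod b$ for $\alpha<\nu^+$, pointwise nondecreasing in $\alpha$. Let $g_0=0$, and take pointwise suprema at limits. Given $g_\alpha$, which is not an upper bound, pick $\xi_\alpha<\tau$ with $\{f_{\xi_\alpha}>g_\alpha\}\notin\mathcal I$, and an ultrafilter $D_\alpha$ containing this set with $\operatorname{cf}(\prod b/D_\alpha)\ge\theta>\tau$. By (U) there is a $\le_{D_\alpha}$-upper bound of all $f_\xi$; let $g_{\alpha+1}$ be its pointwise maximum with $g_\alpha$.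

Since $\tau>\nu^+$ is regular, $\xi^*=\sup_\alpha\xi_\alpha<\tau$. The sets $b^\alpha=\{f_{\xi^*}>g_\alpha\}$ decrease with $\alpha$. By \eqref{eq:ItoD}, $\{f_{\xi_\alpha}\le f_{\xi^*}\}\in D_\alpha$, and $b^\alpha$ contains the intersection of this set with $\{f_{\xi_\alpha}>g_\alpha\}\in D_\alpha$; so $b^\alpha\in D_\alpha$. But $f_{\xi^*}\le_{D_\alpha}g_{\alpha+1}$ means $b^{\alpha+1}\notin D_\alpha$. This contradicts (P2).
\end{proof}

To pass from $\mathcal I_{\lambda^+}$ back to $I$ we need $\lambda$ functions that are cofinal for all relevant ultrafilters together. There may be more than $\lambda$ ultrafilters, but at most $\lambda$ cofinalities below $\lambda^+$, so one sequence per cofinality is enough.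

\begin{lemma}\label{lem:universal}
Let $\theta=\operatorname{cf}(\prod b/D_*)$ for some ultrafilter $D_*$ on $b$. There is a sequence $(f_\xi)_{\xi<\theta}$ in $\prod b$ that is $\le_D$-cofinal for every ultrafilter $D$ on $b$ with $\operatorname{cf}(\prod b/D)=\theta$.
\end{lemma}

\begin{proof}
By (P1), fewer than $\min b$ functions $f$ are strictly below the supremum of the functions $f+1$, so they are not $\le_{D_*}$-cofinal. Thus $\theta\ge\min b>\nu^+$, and $\theta$ is regular. Let $\mathcal I=\mathcal I_\theta[b]$ and suppose there is no such sequence. We build sequences $f^\alpha=(f^\alpha_\xi)_{\xi<\theta}$ for $\alpha<\nu^+$, each $\le_{\mathcal I}$-increasing in $\xi$, with $f^\beta_\xi\le f^\alpha_\xi$ pointwise for $\beta<\alpha$.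

Let $f^0_\xi=0$. For limit $\alpha$, define $f^\alpha_\xi$ by recursion on $\xi$ as the pointwise maximum of $\sup_{\beta<\alpha}f^\beta_\xi$ and a $\le_{\mathcal I}$-upper bound of $\{f^\alpha_\eta:\eta<\xi\}$, which exists by Lemma~\ref{lem:directed}. Given $f^\alpha$, pick an ultrafilter $D_\alpha$ with $\operatorname{cf}(\prod b/D_\alpha)=\theta$ for which $f^\alpha$ is not cofinal, and by (U) pick $h_\alpha$ with $f^\alpha_\xi<_{D_\alpha}h_\alpha$ for all $\xi$. Let $(e_\xi)_{\xi<\theta}$ be $\le_{D_\alpha}$-cofinal, and by recursion on $\xi$ let $f^{\alpha+1}_\xi$ be the pointwise maximum of $f^\alpha_\xi$, $e_\xi$, and a $\le_{\mathcal I}$-upper bound of $\{f^{\alpha+1}_\eta:\eta<\xi\}$. Then $f^{\alpha+1}$ is $\le_{D_\alpha}$-cofinal.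

Let $h=\sup_{\alpha<\nu^+}h_\alpha$, which is in $\prod b$ by (P1). For each $\alpha$ pick $\xi_\alpha$ with $h\le_{D_\alpha}f^{\alpha+1}_{\xi_\alpha}$, and let $\xi^*=\sup_\alpha\xi_\alpha<\theta$. By \eqref{eq:ItoD}, $h\le_{D_\alpha}f^{\alpha+1}_{\xi^*}$. The sets $b^\alpha=\{h\le f^\alpha_{\xi^*}\}$ increase with $\alpha$, and $b^{\alpha+1}\in D_\alpha$, while $b^\alpha\notin D_\alpha$ because $f^\alpha_{\xi^*}<_{D_\alpha}h_\alpha\le h$. This contradicts (P2).
\end{proof}

\begin{lemma}\label{lem:compact}
Let $\lambda$ be an infinite cardinal. If $\operatorname{cf}(\prod b/D)\le\lambda$ for every ultrafilter $D$ on $b$, then $\operatorname{cf}(\prod b)\le\lambda$.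
\end{lemma}

\begin{proof}
Let $\Theta$ be the set of cardinals $\operatorname{cf}(\prod b/D)$; then $|\Theta|\le\lambda$. For $\theta\in\Theta$ take $(f^\theta_\xi)_{\xi<\theta}$ as in Lemma~\ref{lem:universal}, and let $\mathcal G$ be the set of pointwise maxima of finitely many functions $f^\theta_\xi$, so $|\mathcal G|\le\lambda$. Suppose $g\in\prod b$ lies below no member of $\mathcal G$. The sets $\{g>f\}$, $f\in\mathcal G$, are nonempty, and $\{g>f\}\cap\{g>f'\}=\{g>\max(f,f')\}$, so they all lie in one ultrafilter $D$. For $\theta=\operatorname{cf}(\prod b/D)$ there is $\xi$ with $g\le_Df^\theta_\xi$, which contradicts $\{g>f^\theta_\xi\}\in D$.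
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:pcf}]
(i) Restricting a cofinal family in $\prod c$ to $c'\subseteq c$ gives a cofinal family in $\prod c'$. If $c,c'\in I$ are disjoint, the unions $f\cup f'$ of members of the two cofinal families form a cofinal family in $\prod(c\cup c')$ of size at most $\lambda\cdot\lambda=\lambda$; for general $c,c'$ replace $c'$ by $c'\setminus c$. Finally $\operatorname{cf}(\prod\emptyset)=1$ and $\operatorname{cf}(\prod\{\mu\})=\mu\le\lambda$.

(ii) Let $b=a\setminus\{\nu^+\}$. It suffices to find $g^*$ on $b$ for the restricted functions: if $\nu^+\in a$, put $g^*(\nu^+)=0$ and use $\{\nu^+\}\in I$. We may assume $b\neq\emptyset$; then $|b|\le\nu$ and $\min b>\nu^+$. Lemma~\ref{lem:directed} with $\theta=\lambda^+$ gives $g^*\in\prod b$ with $\{f|_b>g^*\}\in\mathcal I_{\lambda^+}[b]$ for all $f\in\mathcal F$. It remains to show $\mathcal I_{\lambda^+}[b]\subseteq I$. Let $c\in\mathcal I_{\lambda^+}[b]$ be nonempty and let $D$ be an ultrafilter on $c$. Then $D'=\{e\subseteq b:e\cap c\in D\}$ is an ultrafilter on $b$ containing $c$. Restriction maps $\prod b$ onto $\prod c$, and $f\le_{D'}g$ if and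 only if $f|_c\le_Dg|_c$; hence $\operatorname{cf}(\prod c/D)=\operatorname{cf}(\prod b/D')\le\lambda$. Lemma~\ref{lem:compact} applied to $c$ gives $c\in I$.
\end{proof}

\section{The records}\label{sec:records}

By Lemma~\ref{lem:reduction} we assume from now on that $J$ is homogeneous, and we identify $X$ with the cardinal $|X|$. Let $\lambda=|J|$. Since $J$ contains the singletons, $|X|\le\lambda$. Call a set $Z$ \emph{small} if $2^{|Z|}\le\lambda$. Finite sets are small, and every $A\in J$ is small because $\mathcal P(A)\subseteq J$.

\subsection*{The memory} In Example~\ref{ex:finite} the set of records was generated by hand. Now more operations are involved, and an elementary submodel does the bookkeeping. Let $\chi>2^{2^\lambda}$ be regular, let $H(\chi)$ be the set of sets whose transitive closure has size less than $\chi$, and let $\triangleleft$ be a well-order of $H(\chi)$. All objects below lie in $H(\chi)$, and their definitions have the same meaning when read in $H(\chi)$. By the L\"owenheim--Skolem theorem there is an elementary submodel $N$ of $(H(\chi),\in,\triangleleft)$ with $X,J\in N$, $\lambda+1\subseteq N$ and $|N|=\lambda$.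 We use three properties.
\begin{itemize}
\item[(N1)] An object definable in $(H(\chi),\in,\triangleleft)$ from parameters in $N$ lies in $N$. This covers finite sets, tuples and finite unions of members of $N$, and the $\triangleleft$-least object with a property whose parameters are in $N$.
\item[(N2)] If $Z\in N$ and $|Z|\le\lambda$, then $Z\subseteq N$. For $Z\neq\emptyset$, the $\triangleleft$-least surjection $e:\lambda\to Z$ is in $N$, and so is $e(\xi)$ for each $\xi<\lambda$.
\item[(N3)] If $Z\in N$ is small, then every subset of $Z$ is in $N$, by (N2) applied to $\mathcal P(Z)\in N$.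
\end{itemize}
ONE's moves need not lie in $N$. Information about them enters $N$ only through (N2) and (N3): an object chosen with the help of $O_n$ lies in $N$ if it is chosen from a set of size at most $\lambda$ that belongs to $N$. Every choice below is the $\triangleleft$-least one. In particular the filtrations of Section~\ref{sec:finite} are chosen in this way, so that $(D,j)\mapsto D[j]$ and $(D,x)\mapsto\ell_D(x)$ are definable.

A set of the size of ONE's move need not be small, but it is a countable union of small sets. This settles the first two difficulties listed in Section~\ref{sec:finite}.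

\begin{lemma}\label{lem:tame}
If $O\in\langle J\rangle$ and $|Z|\le\max(|O|,\omega)$, then $Z=\bigcup_{k<\omega}Z_k$ with every $Z_k$ small.
\end{lemma}

\begin{proof}
If $O$ is infinite, take an injection $\pi:Z\to O$ and let $Z_k=\pi^{-1}[O^k]$; then $|Z_k|\le|O^k|$ and $O^k\in J$ is small. If $O$ is finite, then $Z$ is countable, and we use singletons and $\emptyset$.
\end{proof}

When $Z$ has such a decomposition, $(Z_k)_{k<\omega}$ denotes the $\triangleleft$-least one; if $Z\in N$, then each $Z_k\in N$.

\subsection*{Nodes} A \emph{node} is a small family $\mathcal D\in N$ of subsets of $X$. Nodes play the role of the single sets $D$ in Example~\ref{ex:finite}. For a node $\mathcal D$, an infinite cardinal $\nu$ with $|\mathcal D|\le\nu\le\lambda$, and a function $h$ with $h(\mu)<\mu$ on a set of regular cardinals, put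
\begin{align*}
Y(\mathcal D,\nu)&=\textstyle\bigcup\{D\in\mathcal D:|D|\le\nu\},\\
B(\mathcal D,\nu)&=\{D[j]:D\in\mathcal D\text{ infinite},\ \operatorname{cf}|D|\le\nu,\ j<\operatorname{cf}|D|\},\\
a(\mathcal D,\nu)&=\{\operatorname{cf}|D|:D\in\mathcal D\text{ infinite},\ \operatorname{cf}|D|>\nu\},\\
R(\mathcal D,h)&=\{D[h(\operatorname{cf}|D|)]:D\in\mathcal D\text{ infinite},\ \operatorname{cf}|D|\in\operatorname{dom}h\}.
\end{align*}
Here $Y$ collects the points at which the descent has ended, $B$ is the result of branching, $a$ lists the coordinates at which a cut is needed, and $R$ is the result of cutting at $h$. The sets $Y(\mathcal D,\nu)$, $B(\mathcal D,\nu)$, $a(\mathcal D,\nu)$ are in $N$, and the first two have size at most $\nu\cdot\nu=\nu$. We write $Y_k(\mathcal D,\nu)$ and $B_k(\mathcal D,\nu)$ for the small pieces of these two sets when they exist; each $B_k(\mathcal D,\nu)$ is then a node of size at most $\nu$. If $h\in N$, then $R(\mathcal D,h)$ is a node of size at most $|\mathcal D|$.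

\subsection*{The default cut of a node} Fix $\mathcal D$ and $\nu$ as above and let $a=a(\mathcal D,\nu)$. Then $|a|\le|\mathcal D|\le\nu$, and $\nu<\mu\le|X|\le\lambda$ for $\mu\in a$, so Lemma~\ref{lem:pcf} applies; let $I$ be its ideal. Also $a$ is small, so $\mathcal P(a)\subseteq N$ by (N3); this is why nodes are required to be small. For $E\in\langle J\rangle$ and $\mu\in a$ let
\[
L_E(\mu)=\{\ell_D(x):D\in\mathcal D\text{ infinite},\ \operatorname{cf}|D|=\mu,\ x\in E\cap D\}\subseteq\mu,
\]
and let $g_E(\mu)=\sup L_E(\mu)$ if this supremum is below $\mu$, and $g_E(\mu)=0$ otherwise. The second clause only serves to keep $g_E$ in $\prod a$; it does not occur when $E$ is small compared to $\mu$: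
\begin{equation}\label{eq:sup}
\text{if }\nu\le\nu'<\mu\text{ and }|E|\le\nu',\text{ then }g_E(\mu)=\sup L_E(\mu),
\end{equation}
because $|L_E(\mu)|\le|E|\cdot|\mathcal D|\le\nu'$. The family $\{g_A:A\in J\}$ has size at most $\lambda$ and lies in $N$. By Lemma~\ref{lem:pcf}(ii) and (N1) there is $g^*\in\prod a\cap N$ with
\begin{equation}\label{eq:gstar}
\{g_A>g^*\}\in I\qquad\text{for all }A\in J .
\end{equation}

\subsection*{The recursion} Let $O_1,O_2,\dots\in\langle J\rangle$. We define records
\[
p_n=\bigl(\nu_n,\ \mathcal S_n,\ (c^{\mathcal D}_n)_{\mathcal D\in\mathcal S_n},\ (h^{\mathcal D}_n)_{\mathcal D\in\mathcal S_n},\ W_n\bigr)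
\]
and verify along the way that $\mathcal S_n$ is a finite set of nodes of size at most $\nu_n$, that all components lie in $N$, and that $p_n$ depends only on $p_1,\dots,p_{n-1}$ and $O_n$. Then $p_n\in N$ by (N1).

\medskip\noindent\emph{Step 1: the size of ONE's moves.} Let $\nu_0=\omega$ and $\nu_n=\max(\nu_{n-1},|O_n|)$. Then $\nu_n\le|X|\le\lambda$, so $\nu_n\in N$. Since $\nu_n=\max(|O_i|,\omega)$ for some $i\le n$, Lemma~\ref{lem:tame} applies to every set of size at most $\nu_n$.

\medskip\noindent\emph{Step 2: the nodes.} Let $\mathcal S_1=\{\{X\}\}$ and, for $n>1$,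
\begin{align*}
\mathcal S_n=\mathcal S_{n-1}&\cup\{B_k(\mathcal D,\nu_m):1\le m\le n-1,\ k\le n-1,\ \mathcal D\in\mathcal S_m\}\\
&\cup\{R(\mathcal D,h^{\mathcal D}_{n-1}):\mathcal D\in\mathcal S_{n-1}\}.
\end{align*}
If $\mathcal D\in\mathcal S_m$, then $|\mathcal D|\le\nu_m$ by induction, so $|B(\mathcal D,\nu_m)|\le\nu_m$, the pieces $B_k(\mathcal D,\nu_m)$ exist by Step 1, and they are nodes of size at most $\nu_m\le\nu_n$. Since $h^{\mathcal D}_{n-1}\in N$ by induction, $R(\mathcal D,h^{\mathcal D}_{n-1})$ is a node of size at most $\nu_{n-1}$.

\medskip\noindent\emph{Step 3: the exceptional sets.} Fix $\mathcal D\in\mathcal S_n$; we drop the superscript $\mathcal D$. Let $n_0\le n$ be least with $\mathcal D\in\mathcal S_{n_0}$, and let $a$, $I$, $g_E$, $g^*$ be the objects defined above for $\mathcal D$ and $\nu=\nu_{n_0}$. They are fixed when the node first appears, so that exceptional sets from different innings belong to the same ideal $I$. Let $a_n=\{\mu\in a:\mu>\nu_n\}$ be the set of coordinates at which a cut is still meaningful. For $\mu\in a_n$, \eqref{eq:sup} applies to $O_n$ and to its subsets $O_n^i\in J$, and $L_{O_n}(\mu)=\bigcup_iL_{O_n^i}(\mu)$;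 hence $g_{O_n}(\mu)=\sup_ig_{O_n^i}(\mu)$. For $i<\omega$ put
\[
c_{n,i}=\{g_{O_n^i}>g^*\}\ \text{ if $a$ is infinite},\qquad c_{n,i}=a\ \text{ if $a$ is finite}.
\]
Then $c_{n,i}\in I$, by \eqref{eq:gstar} or by Lemma~\ref{lem:pcf}(i), and
\begin{equation}\label{eq:dagger}
\text{if }\mu\in a_n\text{ and }g_{O_n}(\mu)>g^*(\mu),\text{ then }\mu\in\textstyle\bigcup_{i}c_{n,i}.
\end{equation}
The sequence $c_n=(c_{n,i})_{i<\omega}$ lies in $N$. If $a$ is infinite, the set of all $\omega$-sequences of subsets of $a$ is in $N$ and has size $(2^{|a|})^{\aleph_0}=2^{|a|}\le\lambda$, so (N2) applies. If $a$ is finite, the sequence is constant with value in $N$. (For finite nonempty $a$ there are $2^{\aleph_0}$ such sequences, which may exceed $\lambda$; hence the separate definition.)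

\medskip\noindent\emph{Step 4: the cut.} With $\mathcal D$ as in Step 3, let
\[
d_n=a_n\cap\textstyle\bigcup\{c_{m,i}:n_0\le m\le n,\ i\le n\},
\]
where the sets $c_{m,i}$ with $m<n$ are read from the earlier records. By Lemma~\ref{lem:pcf}(i), $d_n\in I$, and $d_n\in N$ since $d_n\subseteq a$. The $\triangleleft$-least cofinal family $\mathcal G\subseteq\prod d_n$ of size at most $\lambda$ is in $N$, so $\mathcal G\subseteq N$ by (N2). Choose $f\in\mathcal G$ with $g_{O_n}|_{d_n}\le f$, and define $h_n\in\prod a_n$ to be $\max(f,g^*)$ on $d_n$ and $g^*$ on $a_n\setminus d_n$. Then $h_n\in N$, and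
\begin{equation}\label{eq:h}
h_n\ge g^*\ \text{ on }a_n,\qquad h_n\ge g_{O_n}\ \text{ on }d_n .
\end{equation}

\medskip\noindent\emph{Step 5: the set to be covered.} Let
\[
W_n=\textstyle\bigcup\{O_n\cap Y_k(\mathcal D,\nu_m):1\le m\le n,\ k\le n,\ \mathcal D\in\mathcal S_m\}.
\]
The pieces $Y_k(\mathcal D,\nu_m)$ exist by Step 1, are small and lie in $N$, so each trace $O_n\cap Y_k(\mathcal D,\nu_m)$ is in $N$ by (N3). The union is finite, so $W_n\in N$, and $W_n\subseteq O_n$ gives $W_n\in\langle J\rangle$.

\medskip
The cardinals $\nu_m$, the sets $\mathcal S_m$ (and with them $n_0$), the sequences $c_m$ and the functions $h_{n-1}$ used in inning $n$ are components of $p_1,\dots,p_{n-1}$ or were computed earlier in inning $n$, and all choices are $\triangleleft$-least. So $p_n$ is a function of $(p_1,\dots,p_{n-1})$ and $O_n$.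

\section{Every point played infinitely often is caught}\label{sec:capture}

The cut $h_n$ need not dominate $g_{O_n}$ on all of $a_n$, since $d_n$ takes in only finitely many exceptional sets. If $d_n$ used only the sets $c_{n,i}$, $i\le n$, of the current inning, a coordinate $\mu$ could escape forever by lying in $c_{n,i}$ only for $i>n$. Recording the whole sequences $c_m$ closes this gap: a coordinate that is exceptional once is treated in all late innings, and a coordinate that is never exceptional is handled by $g^*$.

\begin{lemma}\label{lem:dominate}
Let $\mathcal D\in\bigcup_n\mathcal S_n$, with $n_0$, $a$ and the other objects as in Steps 3 and 4. If $\mu\in a$ and $\mu>\nu_n$ for all $n\ge n_0$, then $g_{O_n}(\mu)\le h_n(\mu)$ for all sufficiently large $n$.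
\end{lemma}

\begin{proof}
We have $\mu\in a_n$ for all $n\ge n_0$. If $\mu\in c_{m,i}$ for some $m\ge n_0$ and $i<\omega$, then $\mu\in d_n$ for all $n\ge\max(m,i)$, and the second part of \eqref{eq:h} applies. Otherwise \eqref{eq:dagger} and the first part of \eqref{eq:h} give $g_{O_n}(\mu)\le g^*(\mu)\le h_n(\mu)$ for all $n\ge n_0$.
\end{proof}

\begin{lemma}\label{lem:capture}
If $x\in O_n$ for infinitely many $n$, then $x\in W_n$ for some $n$.
\end{lemma}

\begin{proof}
Call a set $D$ \emph{active} if $x\in D\in\mathcal D\in\mathcal S_n$ for some $\mathcal D$ and $n$. The set $X$ is active. Choose an active $D$ of least cardinality, a node $\mathcal D\in\bigcup_n\mathcal S_n$ with $D\in\mathcal D$, and the least $n_0$ with $\mathcal D\in\mathcal S_{n_0}$; then $\mathcal D\in\mathcal S_n$ for all $n\ge n_0$.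

Suppose first that $|D|\le\nu_m$ for some $m\ge n_0$. Then $x\in Y(\mathcal D,\nu_m)$, so $x\in Y_k(\mathcal D,\nu_m)$ for some $k$. Take $n\ge\max(m,k)$ with $x\in O_n$; then $x\in W_n$ by Step 5, as required.

Now suppose that $|D|>\nu_m$ for all $m\ge n_0$, so that $D$ is infinite, and let $\mu=\operatorname{cf}|D|$. We find an active set of the form $D[j]$, which contradicts minimality because $|D[j]|<|D|$.

\emph{Branching.} Suppose $\mu\le\nu_m$ for some $m\ge n_0$, and let $j=\ell_D(x)$. Then $x\in D[j]\in B(\mathcal D,\nu_m)$, so $D[j]\in B_k(\mathcal D,\nu_m)$ for some $k$, and $B_k(\mathcal D,\nu_m)\in\mathcal S_n$ for $n>\max(m,k)$. So $D[j]$ is active.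

\emph{Cutting.} Suppose $\mu>\nu_n$ for all $n\ge n_0$. Then $\mu\in a=a(\mathcal D,\nu_{n_0})$ and $\mu\in a_n=\operatorname{dom}h^{\mathcal D}_n$ for all $n\ge n_0$. By Lemma~\ref{lem:dominate} and the hypothesis on $x$, there is $n\ge n_0$ with $x\in O_n$ and $g_{O_n}(\mu)\le h^{\mathcal D}_n(\mu)$. Since $\ell_D(x)\in L_{O_n}(\mu)$, \eqref{eq:sup} gives $\ell_D(x)\le g_{O_n}(\mu)\le h_n^{\mathcal D}(\mu)$. Hence $x\in D[h^{\mathcal D}_n(\mu)]\in R(\mathcal D,h^{\mathcal D}_n)\in\mathcal S_{n+1}$, and $D[h^{\mathcal D}_n(\mu)]$ is active.
\end{proof}

The hypothesis that $x$ is played infinitely often is used twice: to find an inning after the piece $Y_k$ containing $x$ is listed, and to find an inning after the cut begins to dominate at $\mu$.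

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:reduction} we may assume that $J$ is homogeneous. Apply Lemma~\ref{lem:memory} with $M=N$. If $s\in N^{<\omega}$ is empty or is the sequence of records $(p_1,\dots,p_{n-1})$ of some moves $O_1,\dots,O_{n-1}$, let $G(s,O)$ be the record $p_n$ computed in Section~\ref{sec:records} from $s$ and $O_n=O$; otherwise let $G(s,O)=\emptyset$. Let $W(p)$ be the last component of $p$ if $p$ is a $5$-tuple whose last component is in $\langle J\rangle$, and $W(p)=\emptyset$ otherwise. The resulting coding strategy satisfies $\bigcup_nW_n\subseteq\bigcup_nT_n$ for every sequence $O_1,O_2,\dots$ in $\langle J\rangle$, and by Lemma~\ref{lem:capture} the set $\bigcup_nW_n$ contains every point that lies in infinitely many $O_n$.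
\end{proof}

\begin{remark}\label{rem:threshold}
The proof shows where the cardinal $\aleph_{\omega_1}$ enters. If the set $a$ of Step 3 is countably infinite, with $\triangleleft$-least enumeration $(\mu_i)_{i<\omega}$, one may take $g^*=0$ and $c_{n,i}=\{\mu_i\}$: these sets are in $I$, their union is $a$ so that \eqref{eq:dagger} holds, and the sequence lies in $N$. For finite $a$ the choice $g^*=0$ works as well. Thus Lemma~\ref{lem:pcf}(ii) is needed only for uncountable $a$. Since $a$ consists of cardinals that are at most $|X|$, it is countable whenever $|X|<\aleph_{\omega_1}$.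
\end{remark}

\begin{thebibliography}{9}

\bibitem{games}
\emph{Games that involve set theory or topology},
\texttt{http://www.math.ac.vn/\allowbreak publications/\allowbreak vjm/\allowbreak VJM\_23/\allowbreak No.\%202/\allowbreak M.\%20Scheepers.PDF}

\end{thebibliography}
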